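# Disjoint cycles of prescribed lengths and the extremal function of 2-regular graphs

## 1. The vertex cover guess $c(H)=\tau(H)-1$

Graphs are finite and simple, and *non-null* means having at least one vertex. We write $e(G)=|E(G)|$ and $v(H)=|V(H)|$. For a graph $H$, the **extremal function** $c(H)$ is the supremum of $e(G)/|V(G)|$ over all non-null graphs $G$ that do not contain $H$ as a minor. Tonight's $H$ is 2-regular, a disjoint union of at least one cycle, and we ask how dense a graph must be before it is forced to contain $H$ as a minor.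

Recall that $H$ is a **minor** of $G$ if there are disjoint non-empty vertex sets $B_x\subseteq V(G)$, one for each $x\in V(H)$, each inducing a connected subgraph, such that $G$ has an edge between $B_x$ and $B_y$ whenever $xy\in E(H)$. The $B_x$ are the *branch sets* of a *model* of $H$. For non-null $F$, "$c(F)\le s$" means: every non-null $G$ with $e(G)>s|V(G)|$ has an $F$ minor. If $F$ is a minor of $F'$, then $c(F)\le c(F')$, because an $F$-minor-free graph is $F'$-minor-free.

**Lemma 1.** Let $H=C_{m_1}\cup\dots\cup C_{m_k}$. Then $H$ is a minor of $G$ if and only if $G$ has pairwise disjoint cycles $Z_1,\dots,Z_k$ with $|Z_i|\ge m_i$.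

*Proof.* Given the cycles, contract edges of $Z_i$ until its length is $m_i$, and delete the rest. Conversely, consider the part of a model that belongs to one component $C_m$, with branch sets $B_1,\dots,B_m$ in cyclic order. Choose an edge $x_jy_{j+1}$ with $x_j\in B_j$, $y_{j+1}\in B_{j+1}$ for each $j$ (mod $m$), and a path in $G[B_j]$ from $y_j$ to $x_j$. Since $m\ge3$, these pieces close up to a cycle, which meets every $B_j$ and so has length at least $m$. Different components use disjoint branch sets. $\square$

So the question is about finding disjoint long cycles.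

**The guess.** A *vertex cover* is a set of vertices meeting all edges, and $\tau(H)$ is the minimum size of one. The join $G_1+G_2$ is the disjoint union with all edges between the two parts added, $\overline K_N$ is the edgeless graph on $N$ vertices, and $NK_2$ is a matching of $N$ edges. A graph with few centers and many leaves, $K_t+\overline K_N$, has density close to $t$, and every minor it contains has a small vertex cover. This suggests the first guess
$$c(H)\overset{?}{=}\tau(H)-1 .$$
For a cycle, each vertex covers two edges, and every other vertex suffices (with one extra if $m$ is odd), so $\tau(C_m)=\lceil m/2\rceil$. Let $\mathrm{odd}(H)$ be the number of components of $H$ with an odd number of vertices. For 2-regular $H$,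
$$\tau(H)=\sum_i\lceil m_i/2\rceil=\frac{v(H)+\mathrm{odd}(H)}2 .$$

**Tests.**

* $C_3$: the guess is $1$. Graphs without a cycle are forests, with density below $1$ and tending to $1$ along trees. Correct.
* $C_4$: the guess is $1$. But $q$ triangles glued at one vertex have no cycle of length $\ge4$, and their density $3q/(2q+1)$ tends to $\frac32$. Wrong.
* $C_5$: the guess is $2$. The Erdős–Gallai theorem says that, for $k\ge2$, an $n$-vertex graph with more than $k(n-1)/2$ edges has a cycle of length at least $k+1$. With $k=4$: more than $2n$ edges force a cycle of length $\ge5$. Together with $K_2+\overline K_N$, whose density tends to $2$, the guess is correct.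
* $C_6$: the guess is $2$, but copies of $K_5$ glued at one vertex have density tending to $\frac52$. Wrong.
* $2C_4$: the guess is $3$. Gluing cliques does not help directly, but consider $K_3+NK_2$. A cycle with at most one vertex in $K_3$ has a path of all its other vertices inside $NK_2$, hence has at most $3$ vertices. So each cycle of length $\ge4$ uses two of the three core vertices, and two disjoint ones cannot exist. The density tends to $\frac72$. Wrong.
* $C_4\cup C_6$: the guess is $4$. Try both tricks. A single $K_9$ has density exactly $4$. Gluing copies of $K_9$ at one vertex $w$ has density tending to $\frac92$, but one copy contains a $C_6$ and a second copy minus $w$ contains a $C_4$. Next, $K_t+NK_2$ has density tending to $t+\frac12$, so it beats $4$ only for $t\ge4$. With core vertices $v_1,\dots,v_4$ and matching edges $xx',yy',zz'$, the cycles $v_1xx'v_2yy'$ and $v_3zz'v_4$ are disjoint, of lengths $6$ and $4$. Both tricks fail.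
* $C_3\cup C_4$: the guess is $3$, and $K_3+NK_2$ does not refute it: $v_1xx'$ is a triangle and $v_2yy'v_3$ is a disjoint 4-cycle.

The three constructions, in general form:

**Lemma 2 (lower bounds).**
(i) For any graph $H$ with $\tau(H)\ge1$, $c(H)\ge\tau(H)-1$.
(ii) For $l\ge2$, $c(C_{2l})\ge\frac{2l-1}2$.
(iii) For $k\ge1$, $c(kC_4)\ge2k-\frac12$.

*Proof.* (i) Put $t=\tau(H)-1$ and suppose $K_t+\overline K_N$ has a model of $H$. At most $t$ branch sets meet $K_t$. Every other branch set is connected inside $\overline K_N$, so it is a single vertex, and no two of these are adjacent. Hence the at most $t$ vertices of $H$ whose branch sets meet $K_t$ form a vertex cover, a contradiction. The density $\big(\binom t2+tN\big)/(t+N)$ tends to $t$.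

(ii) Glue $q$ copies of $K_{2l-1}$ at one vertex. Every cycle lies in one copy, so it has length at most $2l-1$. The density $\frac{q(2l-1)(l-1)}{1+q(2l-2)}$ tends to $\frac{2l-1}2$.

(iii) In $K_{2k-1}+NK_2$ every cycle of length $\ge4$ uses at least two core vertices, as seen above, so there are no $k$ disjoint ones. The density tends to $2k-1+\frac12$. $\square$

## 2. The corrected formula and the theorem on adding cycles

In our tests the guess fails only for single even cycles and for a union of 4-cycles. The following conjecture, from "Extremal functions of $kC4$ and $kK4^-$" (https://uwaterloo.ca/scholar/sites/ca.scholar/files/mvicenzo/files/extremal_4cycle.pdf), says that such graphs are the only exceptions. It is true.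

**Theorem 3.** Let $H$ be a non-null 2-regular graph. Then
$$c(H)=\tau(H)-1=\frac{v(H)+\mathrm{odd}(H)}2-1,$$
unless $H=C_{2l}$ for some $l\ge2$, in which case $c(H)=\frac{2l-1}2$, or $H=kC_4$ for some $k\ge1$, in which case $c(H)=2k-\frac12$.

(The two exceptions overlap in $C_4$, where both values are $\frac32$.) The proof gives a second, more general result.

**Theorem 4.** Let $F$ be a non-null graph and $s\ge1$ with $2s\in\mathbb Z$ and $c(F)\le s$. Let $m_1,\dots,m_k\ge3$ and $l_i=\lceil m_i/2\rceil$, with $l_i\le s+1+\sum_{j<i}l_j$ for all $i$. Then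
$$c(F\cup C_{m_1}\cup\dots\cup C_{m_k})\le s+\sum_i l_i .$$
If moreover $s=\tau(F)-1$, equality holds.

Besides Erdős–Gallai we use these theorems.

* Kopylov: if $n\ge k\ge5$ and $G$ is 2-connected on $n$ vertices with no cycle of length $\ge k$, then $e(G)\le\max\{h(n,k,2),\,h(n,k,\lfloor\frac{k-1}2\rfloor)\}$, where $h(n,k,a)=\binom{k-a}2+a(n-k+a)$.
* Dirac: if $n\ge3$ and $\delta(G)\ge n/2$, then $G$ is Hamiltonian.
* Ore: if $n\ge3$ and $\delta(G)\ge(n+1)/2$, then $G$ is Hamilton-connected, that is, any two vertices are the ends of a Hamilton path.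
* Menger's theorem and Hall's theorem.

For $S\subseteq V(G)$ we write $e(S)=e(G[S])$, and $\mathrm{inc}(S)$ for the number of edges with at least one end in $S$. We put $[yz]=1$ if $y\sim z$ and $[yz]=0$ otherwise.

## 3. Graphs that are minimal above a given density

Let $c>0$ with $2c\in\mathbb Z$.

**Definition.** A graph $G$ is **$c$-minimal** if it is non-null, $e(G)>c|V(G)|$, and every non-null proper minor $G'$ of $G$ has $e(G')\le c|V(G')|$. We then put $n=|V(G)|$ and $\varepsilon=e(G)-cn$.

*Example.* Let $G$ have $n=2c+2$ vertices and exactly $\lfloor cn\rfloor+1$ edges. A minor on $m\le 2c+1$ vertices has at most $\frac{m-1}2m\le cm$ edges, and a proper minor on all $n$ vertices has at most $\lfloor cn\rfloor$ edges. So $G$ is $c$-minimal. For $c=1$ this is $K_4$ minus an edge, with $\varepsilon=5-4=1$. For $c=\frac32$ it is any graph with $5$ vertices and $8$ edges, with $\varepsilon=\frac12$.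

Every non-null graph with $e>c|V|$ has a $c$-minimal minor: take a minor-minimal one among its non-null minors with $e>c|V|$. If the graph has no $H$ minor, neither has this minor.

**Lemma 5.** Let $G$ be $c$-minimal.

* (M1) $\varepsilon\in\{\frac12,1\}$, and $\varepsilon=1$ if $c\in\mathbb Z$.
* (M2) $n\ge2c+2$.
* (M3) $\mathrm{inc}(S)\ge c|S|+\varepsilon$ whenever $\emptyset\ne S\subsetneq V(G)$. In particular $\delta(G)\ge c+\varepsilon$.
* (M4) Every edge lies in at least $c-1+\varepsilon$ triangles.
* (M5) $G$ is connected.

*Proof.* (M1) Deleting an edge gives $e(G)-1\le cn$, so $\varepsilon\le1$. Also $\varepsilon>0$ and $2\varepsilon\in\mathbb Z$; if $c\in\mathbb Z$ then $\varepsilon\in\mathbb Z$. (M2) $\binom n2\ge e(G)>cn$ gives $n>2c+1$, and $2c\in\mathbb Z$. (M3) Deleting $S$ gives $cn+\varepsilon-\mathrm{inc}(S)\le c(n-|S|)$. (M4) Contracting an edge that lies in $t$ triangles leaves $e(G)-1-t$ edges on $n-1$ vertices, so $cn+\varepsilon-1-t\le c(n-1)$. (M5) If $G$ were disconnected, some component would have more than $c$ times as many edges as vertices,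 and it is a proper minor. $\square$

## 4. Peeling an edge at the right price

The plan for upper bounds is induction on the number of cycles. Given $e(G)>(s+l)n$ and $c(F)\le s$, we want a set $X$ of $2l$ vertices with $G[X]$ Hamiltonian and $e(G-X)>s(n-2l)$. Then $G-X$ has an $F$ minor, and $G$ has an $F\cup C_{2l}$ minor.

*Taking an arbitrary $2l$-cycle fails.* Let $l\ge2$, let $t=s+l$ be an integer with $s\ge l-1$, and let $G=K_{t+1}+\overline K_N$. For large $N$ its density exceeds $t$. A $2l$-cycle inside the core leaves $K_{t+1-2l}+\overline K_N$, whose density is at most $t+1-2l\le s$. The cycle was too expensive. A $2l$-cycle alternating between core and outer vertices leaves $K_{t+1-l}+\overline K_{N-l}$, whose density tends to $s+1>s$. So only half of $X$ may consist of expensive vertices.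

*Peeling one edge works.* Suppose $G$ is $c$-minimal with $c\ge2$, so $n\ge2c+2\ge6$. If all degrees were at least $2c+1$, then $2cn+2\varepsilon=2e(G)\ge(2c+1)n$, so $n\le2\varepsilon\le2$, a contradiction. As $2c\in\mathbb Z$, some vertex $b$ has $\deg b\le2c$. Let $a$ be any neighbor of $b$; however expensive $a$ is, $\deg a\le n-1$. Hence
$$e(G-a-b)=e(G)-\deg a-\deg b+1\ge cn+\varepsilon-(n-1)-2c+1=(c-1)(n-2)+\varepsilon .$$
Removing two vertices lowered the density threshold by one, which is the price we want.

*Repeating this fails for cycles.* If we peel $l$ such edges, the total price is right, but the choice of the second edge makes no reference to the first. The count says nothing about edges between $\{a_1,b_1\}$ and $\{a_2,b_2\}$. We get a matching, not a cycle.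

The way past this is to keep a cycle at all times. Start with an edge, regarded as a degenerate cycle of length $2$, and enlarge the cycle by two vertices at a time, paying the right price each time. If every legal enlargement is too expensive, then the vertices that can be inserted have large degree, larger than the average outside the cycle permits.

## 5. Enlarging a cheap cycle by two vertices

**Lemma 6.** Let $2c\in\mathbb Z$, $l\ge1$, $c-l\ge\max(1,l-1)$, and let $G$ be $c$-minimal. Then there is $X\subseteq V(G)$ with $|X|=2l$ and $e(G-X)>(c-l)(n-2l)$, such that $G[X]$ is Hamiltonian if $l\ge2$, and $X$ is the vertex set of an edge if $l=1$.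

*Proof.* We use induction on $l$. The hypothesis for $l$ implies the one for $l-1$, since $c-(l-1)\ge\max(2,l)$. For $l=1$ we have $c\ge2$, and $X=\{a,b\}$ from Section 4 works. Let $l\ge2$.

**Step 1: the cycle, the outside, and the surplus.** This step fixes notation and shows that the surplus outside the cycle takes restricted values. Put $s=c-l\ge\max(1,l-1)$. Let $X'$ be the set given by the lemma for $l-1$, and put
$$L=|X'|=2l-2,\qquad Y=V(G)\setminus X',\qquad M=|Y|=n-2l+2\ge2s+4,$$
where the inequality is (M2): $n\ge2s+2l+2$. Define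
$$\psi=e(Y)-(s+1)M>0 ;$$
it is positive because $c-(l-1)=s+1$. Now
$$(s+1)M=(c-(l-1))(n-2(l-1))=cn-2c(l-1)-(l-1)n+2(l-1)^2$$
differs from $cn=e(G)-\varepsilon$ by an integer, as $2c\in\mathbb Z$. So $\psi-\varepsilon\in\mathbb Z$. Hence if $\varepsilon=1$, then $\psi\in\mathbb Z$ and $\psi\ge1$; if $\varepsilon=\frac12$, then $\psi\in\frac12+\mathbb Z$ and $\psi\ge\frac12$. In both cases
$$\theta:=\psi-\varepsilon\ge0 .$$

Let $v_1\dots v_L$ be a Hamilton cycle of $G[X']$, indices mod $L$; *cycle edge $i$* is $v_iv_{i+1}$. For $L=2$ we regard the edge $v_1v_2$ as two parallel cycle edges with indices $1,2$. Let $d(y)=\deg_{G[Y]}(y)$. For $y\in Y$ put $N_C(y)=N(y)\cap X'$ and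
$$E_y=\{i:v_i,v_{i+1}\in N(y)\},\quad U_y=\{i:v_i,v_{i+1}\notin N(y)\},\quad w(y)=|N_C(y)|-(l-1).$$
Count incidences between $N_C(y)$ and the cycle edges. Each vertex lies on two cycle edges; the edges in $E_y$ are counted twice, those in $U_y$ never, all others once. So $2|N_C(y)|=L+|E_y|-|U_y|$, that is,
$$w(y)=\tfrac12\big(|E_y|-|U_y|\big),\qquad\text{and}\quad|E_y|-|U_y|\text{ is even.}$$
*Example.* On a 4-cycle ($l=3$): if $N_C(y)=\{v_1,v_2\}$, then $E_y=\{1\}$, $U_y=\{3\}$, $w=0$. If $N_C(y)=\{v_1,v_2,v_3\}$, then $E_y=\{1,2\}$, $U_y=\emptyset$, $w=1$. If $N_C(y)=\{v_1\}$, then $E_y=\emptyset$, $U_y=\{2,3\}$, $w=-1$.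

Finally put $I_i=\{y\in Y:i\in E_y\}$ (the vertices insertable at edge $i$), $O_i=\{y\in Y:i\in U_y\}$, and $I=\bigcup_iI_i$.

**Step 2: insertable pairs have large degree sum.** This step turns the failure of the lemma into degree conditions. Suppose no $X$ as required exists for $l$. If $y\ne z$ in $Y$ and $G[X'\cup\{y,z\}]$ is Hamiltonian, then $e(Y\setminus\{y,z\})\le s(M-2)$, since $n-2l=M-2$. As $e(Y\setminus\{y,z\})=(s+1)M+\psi-d(y)-d(z)+[yz]$, we get
$$d(y)+d(z)\ge M+2s+\psi+[yz].\tag{1}$$
There are two ways to insert a pair.

* (2) If $y\in I_i$, $z\in I_j$, $y\ne z$, $i\ne j$, then (1) holds: insert $y$ and $z$ into the different cycle edges $i$ and $j$. For $L=2$ this gives the 4-cycle $v_1yv_2z$.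
* (3) If $y\in I_i$, $z\in Y$, $z\sim y$ and $i\notin U_z$, then (1) holds: $z$ is adjacent to $v_i$ or $v_{i+1}$, so replace cycle edge $i$ by $v_izyv_{i+1}$ or by $v_iyzv_{i+1}$. For $L=2$ the other parallel edge closes this to a 4-cycle.

**Step 3: first consequences of minimality.** This step gives lower bounds for $|I_i|$ and for all degrees in $G[Y]$.

(a) *$|I_i|\ge3$ for all $i$.* By (M4), $v_iv_{i+1}$ lies in at least $c-1+\varepsilon$ triangles, at most $L-2$ of them inside $X'$. So $|I_i|\ge c-1+\varepsilon-(2l-4)=s-l+3+\varepsilon\ge2+\varepsilon$, using $s\ge l-1$, and $|I_i|$ is an integer.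

(b) *$d\ge2s+2+\psi$ on $I$.* Let $y\in I_i$. The edge $yv_i$ lies in at least $c-1+\varepsilon$ triangles, and at most $L-1$ third vertices are in $X'$. So at least $c-1+\varepsilon-(2l-3)=s-l+2+\varepsilon>0$ third vertices $z$ are in $Y$. Such a $z$ is adjacent to $y$ and $v_i$, so $i\notin U_z$. By (3) and $d(z)\le M-1$, $d(y)\ge M+2s+\psi+1-(M-1)=2s+2+\psi$.

(c) *$d\ge s+1+\varepsilon$ on all of $Y$, and $d(y)\ge s+2+\varepsilon$ if $y\notin I$ and $U_y\ne\emptyset$.* If $y\notin I$, then $E_y=\emptyset$ and $|N_C(y)|=l-1-\frac12|U_y|\le l-1$. By (M3), $d(y)\ge c+\varepsilon-(l-1)=s+1+\varepsilon$. If also $U_y\ne\emptyset$, then $|U_y|\ge2$ by parity, so $|N_C(y)|\le l-2$ and the bound improves by one. On $I$, (b) is stronger, since $\psi\ge\varepsilon$.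

The tension is now visible. The average degree in $G[Y]$ is $2(s+1)+2\psi/M$. Vertices in $I$ are at least as high as $2s+2+\psi$, so many low vertices outside $I$ are needed to compensate. But for $E_y=\emptyset$ we have $w(y)\le0$, with $w(y)<0$ when $U_y\neq\emptyset$, and the next step shows that the total of $w$ is large and positive when $\theta$ is small.

**Step 4: the total weight.** This step bounds $\sum w$ from below. Since $\sum_{y\in Y}|N_C(y)|=e(G)-e(Y)-e(X')$ and $e(G)=(s+l)(M+2l-2)+\varepsilon$,
$$\sum_{y\in Y}w(y)=e(G)-e(Y)-e(X')-(l-1)M .$$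
The coefficient of $M$ is $(s+l)-(s+1)-(l-1)=0$. So the sum equals $(l-1)(2s+2l)+\varepsilon-\psi-e(X')$, and $e(X')\le\binom{2l-2}2=(l-1)(2l-3)$ gives
$$\sum_{y\in Y}w(y)\ \ge\ W:=(l-1)(2s+3)-\theta .$$

**Step 5: light insertable vertices.** This step shows that almost all insertable vertices have degree at least half of $M+2s+\psi$. Put
$$B=\tfrac12(M+2s+\psi),\qquad\Lambda=\{y\in I:d(y)<B\}.$$
If $y\ne z$ are in $\Lambda$, then $d(y)+d(z)<2B$, so (1) fails. By (2) there are no distinct $i\in E_y$, $j\in E_z$. As both sets are non-empty, $E_y=E_z$ is a singleton. For $L=2$ every non-empty $E_y$ has two elements. So one of the following holds: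

* $|\Lambda|\le1$; or
* $|\Lambda|\ge2$, $L\ge4$ (so $l\ge3$), and there is $i^*$ with $E_y=\{i^*\}$ for all $y\in\Lambda$. By parity $|U_y|\ge1$, so $w(y)\le0$ for $y\in\Lambda$.

Put $T_i=|I_i\setminus\Lambda|$ and $u_i=|O_i\setminus\Lambda|$. Counting by vertices, $\sum_i(T_i-u_i)=\sum_{y\in Y\setminus\Lambda}(|E_y|-|U_y|)=2\sum_{y\in Y\setminus\Lambda}w(y)$.

**Step 6: a good cycle edge.** This step selects, by averaging, one cycle edge at which many non-light vertices can be inserted.

*Claim.* Some $i$ has $T_i\ge1$ and $T_i-u_i\ge2s+2-\theta$.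

*If $|\Lambda|\le1$:* all $T_i\ge2$ by (a). As $w\le l-1$ everywhere, $\sum_i(T_i-u_i)\ge2(W-(l-1))$. There are $2l-2$ indices, so some $i$ has
$$T_i-u_i\ge\frac W{l-1}-1=2s+2-\frac\theta{l-1}\ge2s+2-\theta .$$

*If $|\Lambda|\ge2$:* for $i\ne i^*$ no vertex of $\Lambda$ is in $I_i$, so $T_i=|I_i|\ge3$. As $w\le0$ on $\Lambda$, $\sum_i(T_i-u_i)\ge2W$. If $T_{i^*}\ge1$, averaging over all $2l-2$ indices gives some $i$ with $T_i-u_i\ge\frac W{l-1}=2s+3-\frac\theta{l-1}$. If $T_{i^*}=0$, then $T_{i^*}-u_{i^*}\le0$, so $\sum_{i\ne i^*}(T_i-u_i)\ge2W$, and some $i\ne i^*$ has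
$$T_i-u_i\ge\frac{2W}{2l-3}=\frac{(2l-2)(2s+3)-2\theta}{2l-3}\ge2s+3-\frac{2\theta}{2l-3}\ge2s+2-\theta,$$
the last step because $2l-3\ge3$. The claim is proved.

Fix this $i$ and write $T=T_i$, $u=u_i$.

**Step 7: the degree sum seen from one insertable vertex.** This step shows that there must be many low vertices in $O_i\setminus I$. Pick $y^*\in I_i\setminus\Lambda$ and let $r\ge0$ be the number of non-neighbors of $y^*$ in $Y\setminus\{y^*\}$. Then $d(y^*)=M-1-r\ge B$, that is,
$$M-2\ge2s+\psi+2r .\tag{4}$$
Put $h=2s+2+\psi+r$. Let $z\in Y$ be a neighbor of $y^*$.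

* If $i\notin U_z$, then (3) gives $d(z)\ge M+2s+\psi+1-d(y^*)=h$.
* If $i\in U_z$ and $z\in I$, choose $j\in E_z$. Then $j\ne i$, as $E_z\cap U_z=\emptyset$, and (2), with $[y^*z]=1$, gives $d(z)\ge h$ again.
* The remaining neighbors lie in $O_i\setminus I\subseteq O_i\setminus\Lambda$. Let $p$ be their number, so $p\le u$. By (c) they have $d\ge s+2+\varepsilon$.

The $r$ non-neighbors have $d\ge s+1+\varepsilon$ by (c), and $d(y^*)=M-1-r\ge2s+1+\psi+r=h-1$ by (4). Summing degrees in $G[Y]$,
$$2(s+1)M+2\psi\ \ge\ (h-1)+(M-1-r-p)h+p(s+2+\varepsilon)+r(s+1+\varepsilon).$$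
The right side is $Mh-1-p(h-s-2-\varepsilon)-r(h-s-1-\varepsilon)$. Inserting $h$, and using $Mh-2(s+1)M=M(\psi+r)$,
$$M(\psi+r)\le2\psi+1+p(s+\psi+r-\varepsilon)+r(s+1+\psi+r-\varepsilon).$$
By (4), $rM\ge r(2s+2+\psi+2r)$. Use this for the term $rM$ on the left and rearrange:
$$p\,(s+\psi+r-\varepsilon)\ \ge\ (M-2)\psi-1+r(s+1+r+\varepsilon).\tag{5}$$

**Step 8: the degree sum over the insertable vertices at edge $i$.** This step bounds $T$ from above. The $T$ vertices of $I_i\setminus\Lambda$ have $d\ge B$, and all others have $d\ge s+1+\varepsilon$. So $2(s+1)M+2\psi\ge TB+(M-T)(s+1+\varepsilon)$. Collecting $T$ and doubling,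
$$T(M+\psi-2-2\varepsilon)\le2(s+1-\varepsilon)M+4\psi.\tag{6}$$
Step 6 gives a lower bound that goes with it:
$$T\ge u+2s+2-\theta\ge p+2s+2-\psi+\varepsilon.\tag{7}$$
Note $s+\psi+r-\varepsilon\ge s>0$ and $M+\psi-2-2\varepsilon\ge2s+2-\varepsilon>0$.

**Step 9: the contradiction.** This step plays (5), (6) and (7) against each other: (5) makes $p$ large, (7) then makes $T$ large, and (6) forbids it.

*Case $\varepsilon=1$.* We compare the right side of (5) with $(\psi+1)(s+\psi+r-1)=s\psi+\psi^2+r\psi+s+r-1$. By (4), $(M-2)\psi\ge2s\psi+\psi^2+2r\psi$. So the difference (right side of (5) minus this product) is at least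
$$2s\psi+\psi^2+2r\psi-1+r(s+2+r)-(s\psi+\psi^2+r\psi+s+r-1)=s(\psi-1)+r\psi+r(s+1+r)\ge0 .$$
Hence $p\ge\psi+1$, and (7) gives $T\ge2s+4$. Now (6) gives $(2s+4)(M+\psi-4)\le2sM+4\psi$, that is, $4M+2s\psi\le8s+16$. But $4M\ge8s+16$ and $2s\psi>0$, a contradiction.

*Case $\varepsilon=\frac12$.* Here $(\psi+\frac12)(s+\psi+r-\frac12)=s\psi+\psi^2+r\psi+\frac s2+\frac r2-\frac14$. By (4), the right side of (5) minus this product is at least
$$2s\psi+\psi^2+2r\psi-1+r\big(s+\tfrac32+r\big)-\big(s\psi+\psi^2+r\psi+\tfrac s2+\tfrac r2-\tfrac14\big)=s\big(\psi-\tfrac12\big)+r\psi+r(s+1+r)-\tfrac34 .$$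
This is positive if $\psi\ge\frac32$, since $s\ge1$, and also if $r\ge1$. If $\psi=\frac12$ and $r=0$, then (5) reads $ps\ge\frac{M-2}2-1$, and the product is $s$; the right side exceeds $s$ exactly when $M>2s+4$. So unless $\psi=\frac12$, $r=0$, $M=2s+4$, we have $p>\psi+\frac12$. As $\psi+\frac12\in\mathbb Z$, this means $p\ge\psi+\frac32$, and (7) gives $T\ge2s+4$. Then (6) gives $(2s+4)(M+\psi-3)\le(2s+1)M+4\psi$, that is, $3M+2s\psi\le6s+12$, contradicting $M\ge2s+4$ and $s\psi>0$.

There remains $\psi=\frac12$, $r=0$, $M=2s+4$. Then (5) reads $ps\ge s$, so $p\ge1$, and (7) gives $T\ge2s+3=M-1$. Each of these $T$ vertices has $d\ge B=2s+\frac94$. Since $2s\in\mathbb Z$, $d\ge2s+3=M-1$, so each is adjacent to all of $Y$. With at least $M-1$ such vertices, $G[Y]$ is complete. Therefore $(s+2)(2s+3)=e(Y)=(s+1)(2s+4)+\frac12$, which gives $s=-\frac32$, a contradiction. $\square$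

## 6. Adding one cycle at a time: Theorem 4

**Corollary 7.** Let $l\ge2$, $2s\in\mathbb Z$, $s\ge\max(1,l-1)$, and let $F$ be non-null with $c(F)\le s$. Then $c(F\cup C_{2l})\le s+l$, and hence $c(F\cup C_{2l-1})\le s+l$.

*Proof.* If $e(G)>(s+l)|V(G)|$, pass to an $(s+l)$-minimal minor, again called $G$, and apply Lemma 6 with $c=s+l$. Then $G[X]\supseteq C_{2l}$ and $e(G-X)>s|V(G-X)|$; by (M2), $n\ge2s+2l+2>2l$, so $G-X$ is non-null. So $G-X$ has an $F$ minor. Finally, $C_{2l-1}$ is a minor of $C_{2l}$. $\square$

*Proof of Theorem 4.* Add the cycles one after another. Before adding $C_{m_i}$ the current value is $s_i=s+\sum_{j<i}l_j$. It satisfies $2s_i\in\mathbb Z$ and $s_i\ge s\ge1$, and the hypothesis on $l_i$ says $s_i\ge l_i-1$. Also $l_i\ge2$ and $C_{m_i}\in\{C_{2l_i},C_{2l_i-1}\}$. So Corollary 7 applies at each step and raises the bound by $l_i$. This proves the upper bound.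

If $s=\tau(F)-1$, then $\tau\big(F\cup\bigcup_i C_{m_i}\big)-1=\tau(F)+\sum l_i-1=s+\sum l_i$, and Lemma 2(i), which holds for arbitrary graphs, gives the matching lower bound. $\square$

*How far this goes towards Theorem 3.* Starting from an odd cycle with $c(C_{2b-1})=b-1=\tau(C_{2b-1})-1$, there is no loss. Starting from an even cycle we have $c(C_{2b})=b-\frac12$, and Corollary 7 gives only $c(C_{2a}\cup C_{2b})\le a+b-\frac12$ for $2\le a\le b$. For $a=b=2$ this is $\frac72$, the truth. For every other pair we must gain $\frac12$.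

The point where the argument stalls is this. In an $(a+b-1)$-minimal graph, Lemma 6 removes a $2a$-cycle and leaves $e(Y)>(b-1)|Y|$. That does not force a cycle of length $\ge2b$: two copies of $K_{2b-1}$ glued at a vertex have $4b-3$ vertices and $(b-1)(4b-2)>(b-1)(4b-3)$ edges, and no such cycle. The next section shows that, if $G$ has no two disjoint cycles as required, then $G[Y]$ contains two blocks that are almost copies of $K_{2b-1}$; we then look for the two cycles near them, inside the whole of $G$.

## 7. Two even cycles: gaining the half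

**Proposition 8.** If $2\le a\le b$ and $b\ge3$, then $c(C_{2a}\cup C_{2b})\le a+b-1$.

For $a=b=2$ the statement is false, by $K_3+NK_2$, so $b\ge3$ must be used.

*Proof.* Put $c=a+b-1$ and suppose the statement fails. Then there is a $c$-minimal graph $G$ with no two disjoint cycles of lengths $\ge2a$ and $\ge2b$. As $c\in\mathbb Z$, $\varepsilon=1$.

**Step 1: $G$ is 2-connected.** We need this later to have connections between blocks. By (M5), $G$ is connected, and it has at least three vertices. Suppose $w$ is a cut vertex: $V(G)=A_1\cup A_2$, $A_1\cap A_2=\{w\}$, with no edges between the non-empty sets $S_j=A_j\setminus\{w\}$. Every edge meeting $S_1$ lies in $A_1$, and every edge in $A_1$ meets $S_1$. By (M3), $e(A_1)=\mathrm{inc}(S_1)>c|S_1|=c(|A_1|-1)$, so Erdős–Gallai with $k=2c$ gives a cycle in $G[A_1]$ of length at least $2c+1\ge2b$. Also $e(S_2)\ge\mathrm{inc}(S_2)-|S_2|>(c-1)|S_2|$, so Erdős–Gallai with $k=2c-2$ gives a cycle in $G[S_2]$ of length at least $2c-1=2a+2b-3\ge2a$. These cycles are disjoint, a contradiction.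

**Step 2: rich blocks.** This step finds two almost complete blocks outside a cheap $2a$-cycle. Lemma 6 with $l=a$ applies, since $c-a=b-1\ge\max(1,a-1)$. It gives $X$ with $|X|=2a$, $G[X]$ Hamiltonian, and $e(Y)>(b-1)|Y|$ for $Y=V(G)\setminus X$. So $G[Y]$ has no cycle of length $\ge2b$.

Recall that a block of a graph is a maximal connected subgraph without a cut vertex of its own. A block with at least three vertices is 2-connected, every edge lies in exactly one block, and two blocks share at most one vertex. In a connected graph $\sum(|D|-1)=|V|-1$ over the blocks $D$ with at least two vertices, because the block tree lets us add the blocks one at a time, each bringing $|D|-1$ new vertices. Blocks are induced, so we identify a block with its vertex set $D$.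

Let $D$ be a block of $G[Y]$ with $|D|\ge2$, and call $e(D)-(b-1)(|D|-1)$ its surplus. Call $D$ **rich** if the surplus is positive. For example, for $b=3$ the graph $K_5$ has surplus $10-8=2$, and $K_5$ minus an edge has surplus $1$; both would be rich.

* If $|D|\le2b-2$, then $e(D)\le\frac{|D|}2(|D|-1)\le(b-1)(|D|-1)$, so $D$ is not rich.
* If $|D|=m\ge2b$, then $G[D]$ is 2-connected without a cycle of length $\ge2b$, and Kopylov's theorem with $k=2b\ge6$ applies. Here
$$(b-1)(m-1)-h(m,2b,b-1)=(b-1)(m-1)-\tfrac{b(b+1)}2-(b-1)(m-b-1)=\tfrac{b(b-3)}2\ge0,$$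
$$(b-1)(m-1)-h(m,2b,2)=(b-1)(m-1)-(b-1)(2b-3)-2(m-2b+2)=(b-3)(m-2b+2)\ge0.$$
So $e(D)\le(b-1)(m-1)$, and $D$ is not rich.

Hence a rich block has exactly $2b-1$ vertices, and its surplus is at most $(2b-1)(b-1)-(b-1)(2b-2)=b-1$. Let $\kappa\ge1$ be the number of components of $G[Y]$. Then $\sum_D(|D|-1)=|Y|-\kappa$ (an isolated vertex contributes $0$ to both sides), so the total surplus is $e(Y)-(b-1)(|Y|-\kappa)>(b-1)\kappa$. Since each surplus is at most $b-1$, and non-positive for blocks that are not rich, there are at least $\kappa+1\ge2$ rich blocks. Let $D_1\ne D_2$ be rich.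

**Step 3: what rich blocks offer.** This step collects the cycles and paths available in and near a rich block.

(i) $|D_j|=2b-1$, and $G[D_j]$ misses at most $b-2$ edges: $e(D_j)\ge(b-1)(2b-2)+1$ while $\binom{2b-1}2=(b-1)(2b-1)$. So $\delta(G[D_j])\ge2b-2-(b-2)=b=\frac{|D_j|+1}2$, and $G[D_j]$ is Hamilton-connected by Ore. Any $2b-2$ vertices of $D_j$ induce a graph of minimum degree at least $2b-3-(b-2)=b-1$, which is Hamiltonian by Dirac.

(ii) $|D_1\cap D_2|\le1$. Every vertex of $Y\setminus D_j$ has at most one neighbor in $D_j$, since adding a vertex with two neighbors would give a larger 2-connected subgraph of $G[Y]$. If $D_1\cap D_2=\{w\}$, there is no edge between $D_1\setminus\{w\}$ and $D_2\setminus\{w\}$: with such an edge, $G[D_1\cup D_2]$ would stay connected after deleting $w$, and also after deleting any other vertex (both remaining parts are connected and share $w$), so it would be 2-connected and larger.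

(iii) If $x\notin D_j$ has at least two neighbors in $D_j$, then $G[D_j\cup\{x\}]$ has a cycle of length $2b$: $x$ together with a Hamilton path of $G[D_j]$ between two neighbors of $x$.

We now distinguish $a\le b-2$, $a=b-1$ and $a=b$.

**Step 4: the case $a\le b-2$.** Here $b\ge4$, and there is room: we build a long cycle through all of $D_1$ that uses at most three vertices of $D_2$, and find the short cycle in the rest of $D_2$.

*Two connecting paths.* There are disjoint paths $P_1,P_2$ from $D_1$ to $D_2$, such that $P_j$ meets $D_1$ only in its first vertex $p_j$ and $D_2$ only in its last vertex $q_j$. If $D_1\cap D_2=\emptyset$, Menger's theorem in the 2-connected graph $G$ gives two disjoint paths from $D_1$ to $D_2$. Cut each at its first vertex in $D_2$, and start it at the last vertex in $D_1$ before that. If $D_1\cap D_2=\{w\}$, let $P_1$ be the one-vertex path $w$ (so $p_1=q_1=w$), and let $P_2$ be a shortest path from $D_1\setminus\{w\}$ to $D_2\setminus\{w\}$ in the connected graph $G-w$.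

*The long cycle.* If $q_1\not\sim q_2$, there is a common neighbor $q_0\in D_2$ of $q_1,q_2$: one of the at most $b-2$ missing edges is $q_1q_2$, so at most $b-3$ of the other $2b-3$ vertices of $D_2$ miss $q_1$ or $q_2$. Go along a Hamilton path of $G[D_1]$ from $p_1$ to $p_2$, then along $P_2$ to $q_2$, then directly to $q_1$ if $q_1\sim q_2$ and via $q_0$ otherwise, then along $P_1$ backwards to $p_1$. This is a cycle: $q_0\notin D_1$, because the only possible common vertex of $D_1$ and $D_2$ is $w=q_1$. It contains $D_1$ and $q_2\notin D_1$, so its length is at least $2b$. It meets $D_2$ only in $q_1,q_2$ and possibly $q_0$.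

*The short cycle.* If $q_1\not\sim q_2$, let $R=D_2\setminus\{q_0,q_1,q_2\}$; since $q_1q_2$ is a missing edge, $R$ misses at most $b-3$ edges. If $q_1\sim q_2$, let $R$ be $D_2\setminus\{q_1,q_2\}$ minus a vertex incident with a missing edge of that set (any vertex if there is none); again at most $b-3$ edges are missing in $R$. In both cases $|R|=2b-4\ge4$ and
$$\delta(G[R])\ge2b-5-(b-3)=b-2=\tfrac{|R|}2 .$$
By Dirac, $G[R]$ has a cycle of length $2b-4\ge2a$, disjoint from the long cycle. Contradiction.

**Step 5: the case $a=b-1$.** Here (M4) forces a vertex outside to see an edge of $D_1$. Now $c=2b-2$. If some $x\notin D_1\cup D_2$ has two neighbors in $D_1$, then $G[D_1\cup\{x\}]$ has a $2b$-cycle by (iii), and $2b-2=2a$ vertices of $D_2\setminus D_1$ span a $2a$-cycle by (i). These are disjoint, a contradiction. Otherwise, using (ii) for the vertices of $D_2\setminus D_1$, every vertex outside $D_1$ has at most one neighbor in $D_1$. Then an edge of $G[D_1]$ lies in at most $2b-3$ triangles, while (M4) demands $c-1+\varepsilon=2b-2$. Contradiction.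

**Step 6: the case $a=b$, common neighbors.** Here we need two cycles of length $\ge2b$, and each rich block has only $2b-1$ vertices; this step locates the extra vertices. Now $c=2b-1$, and by (M4) every edge lies in at least $2b-1$ triangles. For an edge $f$ of $G[D_j]$ let $A(f)$ be the set of common neighbors of its ends outside $D_j$. At most $2b-3$ triangles on $f$ lie in $D_j$, so $|A(f)|\ge2$. By (ii), $A(f)\subseteq X$.

*If $D_1\cap D_2=\emptyset$:* choose edges $f_j$ of $G[D_j]$ and distinct $x_j\in A(f_j)$. By (iii), $D_1\cup\{x_1\}$ and $D_2\cup\{x_2\}$ span disjoint $2b$-cycles, a contradiction. So from now on $D_1\cap D_2=\{w\}$.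

**Step 7: the case $a=b$ with $D_1\cap D_2=\{w\}$, rigid structure.** This step shows that all the sets $A(f)$ coincide. Let $f_0$ be any edge of $G[D_1\setminus\{w\}]$, let $Z$ be a Hamilton cycle of $G[D_2\setminus\{w\}]$, which exists by (i), and let $f_1\ne f_2$ be edges of $Z$. Suppose $A(f_0),A(f_1),A(f_2)$ had distinct representatives $x_0,x_1,x_2$. Then $D_1\cup\{x_0\}$ spans a $2b$-cycle by (iii), and inserting $x_1,x_2$ into $Z$ at $f_1,f_2$ gives a disjoint cycle of length $(2b-2)+2=2b$, a contradiction. So Hall's condition fails. Each set has at least two elements, so it can fail only for all three together: their union has at most two elements. Hence $A(f_0)=A(f_1)=A(f_2)$ is a 2-set.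

Fix $Z,f_1,f_2$ and write $A(f_1)=\{p,p'\}$. As $f_0$ was arbitrary, $A(f)=\{p,p'\}$ for every edge $f$ of $G[D_1\setminus\{w\}]$. Now exchange the roles of $D_1$ and $D_2$: for an arbitrary edge $g$ of $G[D_2\setminus\{w\}]$ and two edges $f_1',f_2'$ of a Hamilton cycle of $G[D_1\setminus\{w\}]$, the same argument gives $A(g)=A(f_1')=\{p,p'\}$. So $A(f)=\{p,p'\}$ for all edges $f$ of $G[D_1\setminus\{w\}]$ and of $G[D_2\setminus\{w\}]$. Two facts follow.

* Every vertex of $D_j\setminus\{w\}$ lies on an edge of $G[D_j\setminus\{w\}]$, so $p$ and $p'$ are adjacent to all of $(D_1\cup D_2)\setminus\{w\}$. Also $p,p'\in X$, so $p,p'\notin D_1\cup D_2$.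
* *$G[D_1]$ and $G[D_2]$ are complete.* An edge $f$ of $G[D_j\setminus\{w\}]$ lies in at least $2b-1$ triangles, exactly two of which have their third vertex outside $D_j$. So all $2b-3$ other vertices of $D_j$ are common neighbors of its ends. Hence every vertex of $D_j\setminus\{w\}$ is adjacent to all other vertices of $D_j$.

**Step 8: an escape path from $D_1$.** The structure so far has too few edges at $D_1\setminus\{w\}$, so there is a path leaving it; this step finds it. Let $S=D_1\setminus\{w\}$, $|S|=2b-2$. By (M3), $\mathrm{inc}(S)\ge(2b-1)(2b-2)+1=(b-1)(4b-2)+1$. Of these edges, $(b-1)(2b-1)$ lie in $D_1$ and $2(2b-2)$ go to $p$ or $p'$; together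
$$(b-1)(2b-1)+4(b-1)=(b-1)(2b+3)<(b-1)(4b-2),$$
because $b\ge3$. (For $b=2$ this would read $7<6$.) So some $v\in S$ has a neighbor $x\notin D_1\cup\{p,p'\}$, and $x\notin D_2$ by (ii). As $G-v$ is connected, it contains a path from $x$ to $(D_1\cup D_2\cup\{p,p'\})\setminus\{v\}$. Stop at the first vertex $t$ of this set and put $v$ in front. The result is a path $Q$ that starts $v,x$, ends at $t$, and has all interior vertices, including $x$, outside $D_1\cup D_2\cup\{p,p'\}$.

**Step 9: two disjoint cycles of length $\ge2b$.** This step finishes the case $a=b$, according to where $Q$ ends.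

* *$t\in D_1$.* First cycle: $Q$ and a Hamilton path of $G[D_1]$ from $t$ to $v$; its length is at least $(2b-1)+1=2b$. Second cycle: insert $p,p'$ into two edges of a Hamilton cycle of $G[D_2\setminus\{w\}]$; its length is $2b$.
* *$t\in D_2\setminus\{w\}$.* Choose $d\in D_1\setminus\{w,v\}$. First cycle: $p',d,w$, then all of $D_2\setminus\{w,t\}$, back to $p'$; its length is $3+(2b-3)=2b$. Second cycle: a path on all of $D_1\setminus\{w,d\}$ ending at $v$, then $Q$ to $t$, then $p$, then back to the start; its length is at least $(2b-3)+1+1+1=2b$, counting $x$, $t$, $p$.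
* *$t\in\{p,p'\}$, say $t=p$* (the other case is symmetric). First cycle: a path on all of $D_1\setminus\{w\}$ ending at $v$, then $Q$ to $p$, then back to the start; its length is at least $(2b-2)+1+1=2b$. Second cycle: $D_2\cup\{p'\}$ spans a $2b$-cycle by (iii).

The adjacencies used come from Step 7: $D_1$ and $D_2$ are complete, and $p,p'$ see everything in $(D_1\cup D_2)\setminus\{w\}$. In each case the two cycles are disjoint: the interior of $Q$ avoids $D_1\cup D_2\cup\{p,p'\}$, and the vertices $w,p,p',d,t$ are each used by at most one of the two cycles. This is a contradiction, and Proposition 8 is proved. $\square$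

## 8. All cases of Theorem 3

*Proof of Theorem 3.* The lower bounds are Lemma 2. The upper bounds split by the shape of $H$.

**One cycle.** This case needs only Erdős–Gallai. If $e(G)>\frac{m-1}2|V(G)|$, then Erdős–Gallai with $k=m-1\ge2$ gives a cycle of length $\ge m$. So $c(C_m)\le\frac{m-1}2$. For $m=2l$ this is $\frac{2l-1}2$; for $m=2l+1$ it is $l=\tau(C_{2l+1})-1$.

**$H=kC_4$.** This case shows that the loss of $\frac12$ at the first cycle is the only loss. We have $c(C_4)\le\frac32$. Apply Corollary 7 with $l=2$, $k-1$ times; every value $s$ that occurs satisfies $2s\in\mathbb Z$ and $s\ge\frac32\ge\max(1,l-1)$. This gives $c(kC_4)\le\frac32+2(k-1)=2k-\frac12$.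

**All cycles even, at least two, not all $C_4$.** Here the half is gained on the two longest cycles. Let the lengths be $2a_1\le\dots\le2a_k$, with $k\ge2$ and $a_k\ge3$. By Proposition 8, $c(C_{2a_{k-1}}\cup C_{2a_k})\le a_{k-1}+a_k-1$. Add $C_{2a_{k-2}},\dots,C_{2a_1}$ by Corollary 7; the current $s$ is always an integer with $s\ge a_{k-1}+a_k-1\ge\max(1,a_i-1)$. The result is $c(H)\le\sum a_i-1=\tau(H)-1$.

**At least two cycles, some odd.** This case reduces to even cycles. Replace each odd $C_m$ by $C_{m+1}$ to get $H^+$. Then $H$ is a minor of $H^+$, so $c(H)\le c(H^+)$, and $\tau(H^+)=\tau(H)$. If $H^+$ is not a union of 4-cycles, the previous case gives $c(H)\le\tau(H)-1$. If $H^+=kC_4$ with $k\ge2$, then every odd cycle of $H$ is a $C_3$, there is at least one, and $H$ is a minor of $C_3\cup(k-1)C_4$. Start from $c(C_3)\le1$ and apply Corollary 7 with $l=2$, $k-1$ times, where always $2s\in\mathbb Z$ and $s\ge1=\max(1,l-1)$. This gives $c(H)\le1+2(k-1)=2k-1=\tau(H)-1$.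

Since $\tau(H)-1=\frac{v(H)+\mathrm{odd}(H)}2-1$, all upper bounds match the lower bounds, and the conjecture is proved. $\square$
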